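# Bounded $k-Q(k)$ forces absorbing Cantor sets at large critical order

## 1. Statements and vocabulary

**Theorem A.** For every integer $N\ge 1$ there is $\ell_0=\ell_0(N)$ with the following property. Let $f:[0,1]\to[0,1]$ be an $S$-unimodal map with $f(0)=f(1)=0$ and $|f'(0)|>1$, non-flat with critical order $\ell\in(1,\infty)$, finitely renormalizable, with infinitely many cutting times and with kneading map $Q$ satisfying
$$\sup_k\,(k-Q(k))<\infty,\qquad \limsup_{k\to\infty}\,(k-Q(k))\le N .$$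
If $\ell\ge\ell_0$, then $f$ has an absorbing Cantor set, namely $\omega(c)$.

The question behind the theorem is the following conjecture, taken from the paper printed as "Topological Conditions For The" (https://www.mat.univie.ac.at/~bruin/papers/wa.pdf): boundedness of $k-Q(k)$ is sufficient for the existence of an absorbing Cantor set, provided the critical order is sufficiently large. Precisely: given a kneading map $Q$ with $\sup_k(k-Q(k))<\infty$, is there $\ell_0$ depending on $Q$ such that every map as above with kneading map $Q$ and $\ell\ge\ell_0$ has an absorbing Cantor set? Theorem A says yes (take $N=\sup_k(k-Q(k))$), and $\ell_0$ depends only on $\limsup_k(k-Q(k))$, neither on $Q$ otherwise nor on $f$. No optimal value of $\ell_0$ is claimed, nor that boundedness of $k-Q(k)$ is necessary. We now unpack the words.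

**Definition 1.1 (the maps).** A map $f:[0,1]\to[0,1]$ is here called $S$-unimodal if it is $C^3$, has a single turning point $c\in(0,1)$, is strictly monotone on each side of $c$ with no critical point other than $c$, has $Sf=\frac{f'''}{f'}-\frac32\big(\frac{f''}{f'}\big)^2<0$ off $c$, and satisfies $f(0)=f(1)=0$, $|f'(0)|>1$. It is non-flat of critical order $\ell$ if near $c$ one can write $f(x)=f(c)\pm|\varphi(x)|^\ell$ with $\varphi$ a local $C^3$ diffeomorphism, $\varphi(c)=0$. It is finitely renormalizable if there are only finitely many $p\ge2$ for which some closed interval $J$ with $c$ in its interior has $J,f(J),\dots,f^{p-1}(J)$ with disjoint interiors, $f^p(J)\subset J$ and $f^p(\partial J)\subset\partial J$.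

For example, let $\ell$ be an even integer and $f(x)=a\,(1-(2x-1)^\ell)$ with $\frac1{2\ell}<a\le1$. Then $c=\frac12$, $f(c)=a$, $f'(0)=2a\ell>1$, and with $X=2x-1$ we have $\frac{f''}{f'}=\frac{2(\ell-1)}{X}$, so $Sf=\big(\frac{f''}{f'}\big)'-\frac12\big(\frac{f''}{f'}\big)^2=-\frac{4(\ell-1)}{X^2}-\frac{2(\ell-1)^2}{X^2}<0$. Here $\varphi(x)=a^{1/\ell}(2x-1)$.

**Definition 1.2 (cutting times, kneading map).** Write $c_n=f^n(c)$. Put $D_1=[c,c_1]$, and $D_{n+1}=f(D_n)$ if $c\notin D_n$, $D_{n+1}=[c_{n+1},c_1]$ if $c\in D_n$. The $n$ with $c\in D_n$ are the cutting times $S_0=1<S_1<S_2<\cdots$; we assume there are infinitely many. The kneading map $Q:\mathbb N\to\mathbb N\cup\{0\}$ is given by $S_k-S_{k-1}=S_{Q(k)}$ for $k\ge1$. It satisfies $Q(k)<k$.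

The Fibonacci map has $Q(k)=\max\{k-2,0\}$, so the cutting times are $1,2,3,5,8,13,\dots$ and $k-Q(k)=2$ for $k\ge2$. One can read the sides of the first $c_n$ from the recursion. Here $c<c_1$ (Section 3 proves this under our hypotheses). $D_2=[c_2,c_1]\ni c$, so $c_2<c$. $D_3=[c_3,c_1]\ni c$, so $c_3<c$. $D_4=[c_4,c_1]\not\ni c$, so $c_4>c$. $D_5=f(D_4)=[c_5,c_2]\ni c$, so $c_5>c$. Then $D_6=[c_6,c_1]$ and $D_7=[c_7,c_2]$ miss $c$, while $D_8=[c_8,c_3]\ni c$. So the sides of $c_1,\dots,c_8$ are $RLLRRRLR$.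

**Definition 1.3 (attractors).** For closed $A$ let $B(A)=\{x:\omega(x)\subset A\}$. The set $A$ is a metric (resp. topological) attractor if $B(A)$ has positive Lebesgue measure (resp. is residual) and no proper closed subset $A'\subsetneq A$ has $B(A')$ of positive Lebesgue measure (resp. residual). Under the hypotheses of Theorem A there is a unique topological attractor (Guckenheimer) and a unique metric attractor (Blokh–Lyubich). An absorbing Cantor set is a metric attractor that is a Cantor set and does not coincide with the topological attractor.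

For instance, for $f(x)=2x(1-x)$ every $x\in(0,1)$ has $f(x)\in(0,\frac12]$, and on $(0,\frac12)$ we have $x<f(x)<\frac12$; so all orbits in $(0,1)$ converge to $\frac12$, and $\{\frac12\}$ is both the metric and the topological attractor. This map is outside our class: $c_1=c$, all $D_n=\{c\}$, $S_k=k+1$, $Q\equiv0$. An absorbing Cantor set is the opposite situation: a positive measure set of points is attracted by a set that the topologically typical point does not have as its attractor.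

**Closest precritical points.** In Section 3 we construct points $z_0<z_1<\cdots<c$ with $f^{S_k}(z_k)=c$ such that no point of $(z_{k-1},c)$ other than $z_k$ is mapped to $c$ by some $f^j$ with $1\le j\le S_k$. The proof of Theorem A rests on a second theorem about them.

**Theorem B.** There are $\ell_1,\Lambda_*,\eta_*,\delta_*>0$ depending only on $N$ such that, for $f$ as in Theorem A, if $\ell\ge\ell_1$, then for all $k\ge k(f)$
$$\eta_*\le\log\frac{c_1-f(z_{k-1})}{c_1-f(z_k)}\le\Lambda_*,\qquad \log\frac{c_1-f(c_{S_{k-1}})}{c_1-f(z_{Q(k)})}\ge\delta_* .$$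
Finite renormalizability is not needed for Theorem B.

The weight is on "depending only on $N$": the constants do not depend on $\ell$. Section 4 shows why this is what one needs. Theorem B holds for all kneading maps with $k-Q(k)$ bounded; no condition such as a lower bound of $Q(k+1)$ in terms of $Q(Q^2(k)+1)$ is needed, where $Q^2(k)=Q(Q(k))$. Section 7 shows where such a condition would have been convenient.

**Conventions.** From now on $f$ is as in Theorem A, except that finite renormalizability is used only in the last lines of Section 12. $N\ge1$ is an integer with $k-Q(k)\le N$ for all large $k$, and $\hat N=\sup_k(k-Q(k))$. Intervals $[x,y]$, $(x,y)$ have endpoints $x,y$ in either order. For $x\ne c$, $\hat x\neq x$ is the point with $f(\hat x)=f(x)$; $\hat c=c$. "Deeper" means closer to $c$ on the same side, "outer" is the opposite. We write $z_j$ for $z_j$ or $\hat z_j$ when the side of $c$ is clear; since $f(x)=f(\hat x)$, statements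 about $f^n$, $n\ge1$, on $[z,c]$ also hold on $[c,\hat z]$.

"For large $n$" means $n\ge n_f$ with $n_f$ depending only on $f$ and $N$, never on the auxiliary quantities $\Lambda,\zeta,\tau,Z,P,P'$ below. It only has to guarantee that $k-Q(k)\le N$ and $Q(k)\ge1$ for the relevant indices $k$, that (5.1) and (6.1) hold, and that finitely many points lie in a fixed neighbourhood of $c$; the indices involved differ from $n$ by a number bounded in terms of $N$ and $\hat N$.

## 2. Homtervals, cross-ratios, and the topological attractor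

We use the following textbook facts. A homterval is a nondegenerate interval on which all $f^n$ are injective. A wandering interval is a nondegenerate interval whose images $f^n(J)$ are pairwise disjoint and whose orbits do not converge to a periodic orbit.

1. Singer's theorem: for an $S$-unimodal map with $0$ repelling, a periodic orbit attracting a nondegenerate interval attracts $c$.
2. A homterval is a wandering interval, or some periodic orbit attracts a nondegenerate interval; the maps of our class have no wandering intervals (de Melo–van Strien, *One-Dimensional Dynamics*; Martens–de Melo–van Strien).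
3. Cross-ratios: let $g=f^m$ be a diffeomorphism of an interval $\tilde T$ onto $T$, let $h=g^{-1}$, and let $J\subset T$ have complementary components $l,r$ in $T$. Then
$$\Big(1+\frac{|hJ|}{|hl|}\Big)\Big(1+\frac{|hJ|}{|hr|}\Big)\le\Big(1+\frac{|J|}{|l|}\Big)\Big(1+\frac{|J|}{|r|}\Big).\tag{2.1}$$
4. Guckenheimer's theorem: if $f$ is finitely renormalizable and no periodic orbit attracts an interval, the topological attractor of $f$ is a transitive cycle of nondegenerate intervals.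

About (2.1): $(|l|+|J|)(|J|+|r|)=|l||r|+|J|(|l|+|J|+|r|)$, so the right side is $1+\frac{|T||J|}{|l||r|}$, one plus a cross-ratio, and likewise the left side. Maps with negative Schwarzian derivative, hence diffeomorphic branches of $f^m$, expand this cross-ratio. A Möbius map preserves it, so for Möbius $h$ (2.1) is an equality. If $h$ is defined only on the open interval $T$, one applies (2.1) to slightly smaller intervals and passes to the limit.

## 3. Closest precritical points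

This section builds the combinatorial skeleton: the points $z_k$, the position of $c_{S_k}$ relative to them, and the absence of homtervals.

**Lemma 3.1.** $c$ is not periodic, $c$ is a maximum, and $c<c_1<1$.

*Proof.* $c$ is a maximum because $f(0)=f(1)=0$. Note $c_n\in D_n$ for all $n$. If $c_1=c$, all $D_n=\{c\}$, $S_k=k+1$ and $Q\equiv0$, so $k-Q(k)=k$ is unbounded, which is excluded. If $c_1<c$, then $D_2=[c_2,c_1]$ and all later $D_n$ lie in $[0,c_1]$, to the left of $c$, so there is only one cutting time; excluded. If $c_p=c$ with $p\ge2$ minimal, then $c=c_p\in D_p$, so $p=S_k$ for some $k$. Then $D_{p+1}=[c_{p+1},c_1]=\{c_1\}$ and $D_{p+i}=\{c_i\}$ for $1\le i\le p$, so $S_{k+1}=2p$, and inductively $S_{k+j}=(j+1)p$. Hence $Q(k+j)=k$ for all $j\ge1$, contradicting boundedness. If $c_1=1$, then $c_n=0$ for $n\ge2$, $D_n=[0,1]$ for $n\ge2$, and again $Q\equiv0$. $\square$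

**Construction.** Put $z_{-1}=0$, $\hat z_{-1}=1$, and let $z_0\in(0,c)$ be the point with $f(z_0)=c$.

**Proposition 3.2.** There are points $z_k\in(z_{k-1},c)$, $k\ge0$, such that

(a) $f^n$ is injective on $[z_{k-1},c]$ for $n\le S_k$;

(b) $f^{S_k}(z_k)=c$, and $f^{S_k}$ maps $[z_k,c]$ homeomorphically onto $[c,c_{S_k}]$;

(c) $f^n([z_k,c])=D_n=[c_n,c_{n-S_k}]$ for $S_k<n\le S_{k+1}$;

(d) for $k\ge1$, $f^{S_k}(z_{k-1})=c_{S_{Q(k)}}$, and $c$ is interior to $D_{S_k}=[c_{S_{Q(k)}},c_{S_k}]$.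

*Proof.* For $k=0$, (a) and (b) are clear. Suppose $z_k$ is constructed with (a) and (b). Then $[c,c_{S_k}]$ lies on one side of $c$, so $f^{S_k+1}$ is injective on $[z_k,c]$ with image $[c_{S_k+1},c_1]=D_{S_k+1}$. For $S_k<n<S_{k+1}$ we have $c\notin D_n$, so $f$ is injective on $D_n$ and $D_{n+1}=f(D_n)$. Hence $f^n$ is injective on $[z_k,c]$ with image $D_n=[c_n,c_{n-S_k}]$ for $S_k<n\le S_{k+1}$; this is (c), and (a) for $k+1$. The endpoints of $D_{S_{k+1}}\ni c$ are $c_{S_{k+1}}$ and $f^{S_{k+1}}(z_k)=c_{S_{k+1}-S_k}=c_{S_{Q(k+1)}}$, both $\ne c$ because $c$ is not periodic. This is (d) for $k+1$. So there is a unique $z_{k+1}\in(z_k,c)$ with $f^{S_{k+1}}(z_{k+1})=c$, and (b) holds for $k+1$. $\square$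

The next statement justifies the name "closest precritical".

**Proposition 3.3.** If $k\ge0$, $x\in(z_{k-1},\hat z_{k-1})\setminus\{c\}$ and $f^j(x)=c$ with $j\ge1$, then $j\ge S_k$, with equality only for $x\in\{z_k,\hat z_k\}$.

*Proof.* We may take $x<c$. Let $j\le S_k$. If $j=1$, then $x=z_0$, and $x>z_{k-1}$ forces $k=0$. Otherwise $S_{i-1}<j\le S_i$ with $1\le i\le k$, and $c=f^j(x)\in f^j([z_{i-1},c])=D_j$. So $j$ is a cutting time, $j=S_i$, and by injectivity of $f^{S_i}$ on $[z_{i-1},c]$, $x=z_i$. As $x>z_{k-1}$, $i=k$. $\square$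

Now we locate $c_{S_{k-1}}$ between two consecutive $z_i$.

**Proposition 3.4.** Let $k\ge1$. Then $f^{S_{k-1}}(z_k)=z_{Q(k)}$ (on the side of $c_{S_{k-1}}$), and $c_{S_{k-1}}$ is outer than $z_{Q(k)}$. If $Q(k)\ge1$, then $c_{S_{k-1}}$ lies strictly between $z_{Q(k)-1}$ and $z_{Q(k)}$.

*Proof.* The point $x=f^{S_{k-1}}(z_k)$ is interior to $[c,c_{S_{k-1}}]=f^{S_{k-1}}([z_{k-1},c])$, and $f^{S_{Q(k)}}(x)=f^{S_k}(z_k)=c$. Further
$$f^j([c,c_{S_{k-1}}])=D_{S_{k-1}+j}\not\ni c\qquad(1\le j<S_{Q(k)}).$$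
By Proposition 3.3, $x$ is not deeper than all $z_i$, since otherwise $S_{Q(k)}\ge S_i$ for all $i$. So there is $i\ge0$ such that, on the side of $x$, $x$ is strictly deeper than $z_{i-1}$ and $z_i$ is equal to or deeper than $x$. Proposition 3.3 gives $S_{Q(k)}\ge S_i$. Since $z_i\in(c,c_{S_{k-1}})$ and $f^{S_i}(z_i)=c$, the display gives $S_i\ge S_{Q(k)}$. So $i=Q(k)$, and the equality case of Proposition 3.3 gives $x=z_{Q(k)}$. As $x$ is interior to $[c,c_{S_{k-1}}]$, $c_{S_{k-1}}$ is outer than $z_{Q(k)}$. If $Q(k)\ge1$ and $z_{Q(k)-1}\in(c,c_{S_{k-1}}]$, then $c\in f^j([c,c_{S_{k-1}}])$ for $j=S_{Q(k)-1}<S_{Q(k)}$, a contradiction. $\square$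

**Corollary 3.5.** If $c_{S_i},c_{S_j}$ are on the same side and $c_{S_i}$ is outer, then $Q(i+1)\le Q(j+1)$.

*Proof.* If $Q(i+1)>Q(j+1)$, then $c_{S_i}$ is deeper than $z_{Q(i+1)-1}$, which equals or is deeper than $z_{Q(j+1)}$, which is deeper than $c_{S_j}$. $\square$

Let $\nu_n\in\{L,R\}$ be the side of $c$ containing $c_n$. Proposition 3.2(c),(d) say that for $k\ge1$
$$\nu_{S_{k-1}+i}=\nu_i\ \ (1\le i<S_{Q(k)}),\qquad \nu_{S_k}\ne\nu_{S_{Q(k)}}.\tag{3.1}$$

**Lemma 3.6.** $f$ has no periodic orbit attracting an interval and no homterval. Moreover $z_k\to c$ and $c_{S_k}\to c$.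

*Proof.* If a periodic orbit of period $p$ attracts an interval, it attracts $c$ (Singer) and does not contain $c$, so $\nu$ is eventually $p$-periodic. Since $Q(k)\to\infty$ and, by (3.1), the word $\nu_1\dots\nu_{S_{Q(k)}-1}$ appears at position $S_{k-1}+1$ for every $k$, the sequence $\nu$ is $p$-periodic from the start. For $k$ large, $\nu$ and its shift by $S_{k-1}$ are $p$-periodic and agree on their first $S_{Q(k)}-1\ge p$ places, hence agree everywhere; this contradicts $\nu_{S_k}\ne\nu_{S_{Q(k)}}$. So there is no such orbit, and by fact 2 of Section 2 no homterval. If $z_k\to z_\infty\ne c$, then $(z_\infty,c)$ is a homterval by Proposition 3.2(a). So $z_k\to c$, and Proposition 3.4 gives $c_{S_k}\to c$. $\square$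

## 4. Jumps between the gaps $(z_{k-1},z_k)$ in a linear model

Here is the strategy for Theorem A, tried in a model where everything can be computed. For $k\ge1$ let
$$I_k=(z_{k-1},z_k)\cup(\hat z_k,\hat z_{k-1}),\qquad \kappa(x)=k\ \text{ and }\ F(x)=f^{S_{k-1}}(x)\quad\text{for }x\in I_k .$$
By Propositions 3.2 and 3.4, $f^{S_{k-1}}$ sends $z_{k-1}$ to $c$ and $z_k$ to $z_{Q(k)}$, so $F$ maps each half of $I_k$ diffeomorphically onto $(c,z_{Q(k)})$ on the side of $c_{S_{k-1}}$. So $\kappa(Fx)\ge Q(k)+1$. In the Fibonacci case, for $k\ge2$, $\kappa(Fx)\ge k-1$: the index can drop by at most one, and can jump up arbitrarily far. If $\kappa(F^nx)\to\infty$, the orbit of $x$ follows longer and longer pieces of the orbit of $c$, and we shall see that then $\omega(x)\subset\omega(c)$. So we want the "walk" $\kappa(F^nx)$ to have positive drift.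

Model: suppose the branch of $F$ on $I_k$ were affine, $\varphi$ affine, and $\log\frac{c_1-f(z_{j-1})}{c_1-f(z_j)}=\Delta$ for all $j$. Since $|\varphi(z_j)|=(c_1-f(z_j))^{1/\ell}$, a random point of $I_k$ would satisfy, with $j=Q(k)+t$,
$$\mathbf P\big(\kappa(Fx)\ge Q(k)+t+1\big)=\frac{|z_j-c|}{|z_{Q(k)}-c|}=e^{-t\Delta/\ell},$$
and the mean of $\kappa(Fx)-k$ would be at least $1-N+\sum_{t\ge1}e^{-t\Delta/\ell}=1-N+\frac1{e^{\Delta/\ell}-1}$, which tends to $+\infty$ as $\ell\to\infty$.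

The branches are not affine. By (2.1) their distortion is controlled if the image $(c,z_{Q(k)})$ can be enlarged beyond $z_{Q(k)}$; the available room is the interval from $z_{Q(k)}$ out to $c_{S_{k-1}}$. Suppose the room and the gaps are as in Theorem B. Then Section 11 will give $c_*/t$ in place of $e^{-t\Delta/\ell}$, for $t\le\ell/\Lambda_*$, and a mean of at least $1-N+c_*\log(\ell/\Lambda_*)$, with $c_*=\big(2e(1+2\Lambda_*/\delta_*)\big)^{-1}$. This still tends to $+\infty$, provided $\Lambda_*$ and $\delta_*$ do not depend on $\ell$. With bounds that depend on $\ell$ the argument stops here: for instance, if $\Lambda_*(\ell)\ge\ell$, the lower bound is at most $1-N\le 0$. So the task is Theorem B.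

## 5. Extending the branches past $c_1$

The branch of $f^{S_k-1}$ that starts at $c_1$ is injective on $[f(z_{k-1}),c_1]$. To use (2.1) we need it on the other side of $c_1$ as well. Put $d_k=c_1-f(z_k)$, $d_{-1}=c_1$, and $G_k=f^{S_k-1}$ near $c_1$; write points near $c_1$ as $c_1-u$. By Proposition 3.2(a), $G_k$ is injective for $0\le u<d_{k-1}$.

**Lemma 5.1.** For all large $k$ there are $e_k>0$ and $r_k<k$ such that $G_k$ is a diffeomorphism on $-e_k<u<d_{k-1}$ and $G_k(c_1+e_k)=c_{S_{r_k}}$, where $c_{S_{r_k}}$ lies on the same side of $c$ as $c_{S_k}$ and is strictly outer. Moreover either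

(new) $Q(k)\ge1$, $r_k=Q^2(k)$, and $G_{k-1}$ extends injectively past $c_1$ until its image reaches $z_{Q(k)-1}$; or

(continued) $r_k=r_{k-1}+1$ and $Q(k)=Q(r_{k-1}+1)$.

*Proof.* We construct recursively, for all $k\ge0$, $e_k>0$ with $G_k$ injective on $-e_k\le u<d_{k-1}$ such that $E_k:=G_k(c_1+e_k)$ is on the side of $c_{S_k}$, strictly outer than $c_{S_k}$, and is either a boundary point ($0$ or $1$) or of the form $c_{S_{r_k}}$ with $r_k<k$. For $k=0$: $G_0=\mathrm{id}$, $e_0=1-c_1>0$, $E_0=1$.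

Let $k\ge1$. Then $G_k=f^{S_{Q(k)}}\circ G_{k-1}$. As $u$ goes from $0$ to $d_{k-1}$, $G_{k-1}$ moves from $c_{S_{k-1}}$ to $c$; as $u$ goes to $-e_{k-1}$, it moves outward to $E_{k-1}$. The map $f^{S_{Q(k)}}$ is injective from $c$ out to $z_{Q(k)-1}$, and $c_{S_{k-1}}$ is strictly deeper than $z_{Q(k)-1}$ if $Q(k)\ge1$.

First case: $E_{k-1}$ is a boundary point and $Q(k)=0$. Put $e_k=e_{k-1}$; then $E_k=f(E_{k-1})=0$, and $G_k$ is injective since $f$ is injective on each side of $c$. By (3.1), $\nu_{S_k}\ne\nu_{S_0}=\nu_1=R$, so $c_{S_k}<c$; thus $0$ is on its side and outer, strictly by injectivity of $G_k$.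

Second case: $Q(k)\ge1$, and either $E_{k-1}$ is a boundary point, or $E_{k-1}=c_{S_r}$ with $r=r_{k-1}$ and $Q(r+1)<Q(k)$. In the latter case $c_{S_r}$ is outer than $z_{Q(r+1)}$, hence outer than $z_{Q(k)-1}$. So $G_{k-1}$ reaches $z_{Q(k)-1}$ for some $u=-e_k\in[-e_{k-1},0)$, and $E_k=f^{S_{Q(k)}}(z_{Q(k)-1})=c_{S_{Q^2(k)}}$ by Proposition 3.2(d). This is (new).

Third case: otherwise $E_{k-1}=c_{S_r}$ and $Q(r+1)\ge Q(k)$. As $c_{S_r}$ is outer than $c_{S_{k-1}}$, Corollary 3.5 gives $Q(r+1)=Q(k)$. Then $c_{S_r}$ is not outer than $z_{Q(k)-1}$. Put $e_k=e_{k-1}$; then $E_k=f^{S_{Q(r+1)}}(c_{S_r})=c_{S_{r+1}}$, and $r_k=r+1<k$. This is (continued).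

In the last two cases $f^{S_{Q(k)}}$ is injective on $[z_{Q(k)-1},c]$ and maps $z_{Q(k)}$ to $c$, and $c_{S_{k-1}}$ is outer than $z_{Q(k)}$. So points further out than $c_{S_{k-1}}$ are mapped further from $c$ than $c_{S_k}$, on the same side. Once $E_k$ has the form $c_{S_r}$ it keeps this form, and since $Q(k)\ge1$ for large $k$ this happens. Injective branches of iterates have no critical point in the interior, so they are diffeomorphisms. $\square$

For the Fibonacci map: $E_1=E_2=0$; $k=3$ is new with $r_3=Q^2(3)=0$, so $E_3=c_1$, on the side of $c_5$ as it should be; $k=4,5$ are new with $r_4=Q(2)=0$, $r_5=Q(3)=1$. If $k\ge6$ and $r_{k-1}=k-5$, then $Q(r_{k-1}+1)=Q(k-4)=k-6<k-2=Q(k)$, so $k$ is new and $r_k=Q^2(k)=k-4$. By induction all $k\ge3$ are new and $r_k=k-4$ for $k\ge4$.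

**How far back $r_n$ is.** For large $n$ let $n'\le n$ be the last new index. Then $r_n=n-\rho$ with $\rho=n'-Q^2(n')\ge2$. Let $I=n-n'$ and suppose $I\ge1$. Then $Q(n'+i)=Q(n'+i-\rho)$ for $1\le i\le I$. With $m=\lceil I/\rho\rceil$ we have $n'-\rho<n'+I-m\rho\le n'$, and applying the identity $m$ times,
$$n'+I-\hat N\le Q(n'+I)=Q(n'+I-m\rho)\le n'-1 .$$
So $I<\hat N$. Hence $n'\to\infty$ as $n\to\infty$, and since $n-r_n=n'-Q^2(n')$, for large $n$
$$2\le n-r_n\le2N.\tag{5.1}$$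

The next lemma splits the first-return type iterate $f^{S_n}$ near $c$ as $f^{S_{r_n}}\circ\Pi$, where $\Pi$ brings $[z_n,c]$ back near $c$.

**Lemma 5.2.** Let $n$ be large, $n'$ as above, $q=Q(n')$, $m_0=S_{n'-1}+S_{q-1}$, $\Pi=f^{m_0}$, $a=c_{m_0}$. Then $S_n=m_0+S_{r_n}$; $\Pi$ maps $[z_n,c]$ homeomorphically onto $[z_{r_n},a]$; $a$ is strictly between $z_{r_n}$ and $c$; $f^{S_{r_n}}(a)=c_{S_n}$. There is an inverse branch $h_*$ of $f^{m_0-1}$, defined on $(c,c_{S_{q-1}})\ni z_{r_n}$, with $h_*(a)=c_1$ and $h_*(\Pi(x))=f(x)$ for $x\in[z_{n'},c]$; in particular $h_*(z_{r_n})=f(z_n)$.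

*Proof.* We have $S_{n'}=S_{n'-1}+S_q=m_0+S_{Q(q)}$ and $r_{n'}=Q(q)$. If $n+1$ is continued, $S_{n+1}-S_n=S_{Q(n+1)}=S_{Q(r_n+1)}=S_{r_n+1}-S_{r_n}$. This proves $S_n=m_0+S_{r_n}$ by induction, and so $f^{S_{r_n}}(a)=c_{S_n}$.

By Proposition 3.4, $f^{S_{n'-1}}$ maps $[z_{n'},c]$ onto $[z_q,c_{S_{n'-1}}]$ with $c_{S_{n'-1}}$ strictly between $z_{q-1}$ and $z_q$. And $f^{S_{q-1}}$ maps $[z_{q-1},c]$ homeomorphically onto $[c,c_{S_{q-1}}]$ with $z_{q-1}\mapsto c$ and $z_q\mapsto z_{Q(q)}$. So $\Pi$ maps $[z_{n'},c]$ homeomorphically onto $[z_{Q(q)},a]$ with $a$ strictly between $z_{Q(q)}$ and $c$. This is the case $n=n'$.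

Suppose the mapping claim holds for $n$ and $n+1$ is continued. Then $\Pi(z_{n+1})$ lies strictly between $z_{r_n}$ and $a$, and $f^{S_{r_n}}(\Pi(z_{n+1}))=f^{S_n}(z_{n+1})=z_{Q(n+1)}=z_{Q(r_n+1)}$, on the side of $c_{S_n}$, which is that of $c_{S_{r_n}}$. Since $f^{S_{r_n}}$ is injective on $[z_{r_n},c]$ and maps $z_{r_n+1}$ to $z_{Q(r_n+1)}$ on the side of $c_{S_{r_n}}$, $\Pi(z_{n+1})=z_{r_n+1}$. By monotonicity of $\Pi$ on $[z_n,c]$, $a=\Pi(c)$ lies strictly between $z_{r_n+1}$ and $c$. As $r_{n+1}=r_n+1$, this is the claim for $n+1$.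

The inverse of $f^{S_{q-1}}$ maps $(c,c_{S_{q-1}})$ onto $(z_{q-1},c)$ on the side of $c_{S_{n'-1}}$. As $n'$ is new, $G_{n'-1}^{-1}$ is defined there. Put $h_*=G_{n'-1}^{-1}\circ(f^{S_{q-1}})^{-1}$; then $h_*(a)=G_{n'-1}^{-1}(c_{S_{n'-1}})=c_1$. The point $z_{r_{n'}}=z_{Q(q)}$ is deeper than $c_{S_{q-1}}$, and $z_{r_n}$ is equal to or deeper than it. For $x\in[z_{n'},c]$, $f(x)$ is in the range of this branch and $f^{m_0-1}(f(x))=\Pi(x)$. $\square$

## 6. Depth coordinates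

All estimates will be made in a coordinate in which $\ell$ almost disappears.

**Definition 6.1 (depth).** $s(x)=-\log(c_1-f(x))$ for $x\neq c$, $s(c)=\infty$. Put $s_k=s(z_k)$, so $d_k=e^{-s_k}$ and $s_k\uparrow\infty$; $\sigma_k=s(c_{S_k})$; and
$$\Delta_k=s_k-s_{k-1}>0,\qquad \delta_k=s_{Q(k)}-\sigma_{k-1},\qquad L_k=\sigma_k-\sigma_{r_k}>0 .$$

Theorem B says exactly $\eta_*\le\Delta_k\le\Lambda_*$ and $\delta_k\ge\delta_*$. For $f(x)=a(1-(2x-1)^\ell)$ one has $|x-c|=\frac12a^{-1/\ell}e^{-s(x)/\ell}$: one unit of depth shrinks the distance to $c$ by the factor $e^{-1/\ell}$ only. By Proposition 3.4, for large $k$,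
$$s_{k-N}\le s_{Q(k+1)-1}<\sigma_k<s_{Q(k+1)}\le s_k,\qquad 0<\delta_k\le\Delta_{Q(k)}.\tag{6.1}$$

**Definition 6.2 (pullback of points).** For $P\in(c,c_{S_n})$ let $w_n(P)\in(z_n,c)$ be the point with $f^{S_n}(w_n(P))=P$, and put $R_n(P)=c_1-f(w_n(P))$, $\rho_n(P)=s(w_n(P))-s_n>0$. Put $w_n(c)=z_n$, $R_n(c)=d_n$, $\rho_n(c)=0$. For $P$ outer than $P'$, or $P'=c$, let
$$\gamma_n(P,P')=\rho_n(P)-\rho_n(P')=\log\frac{R_n(P')}{R_n(P)}>0 .$$

The outer $P$, the deeper $w_n(P)$. For example, $w_n(z_{Q(n+1)})=z_{n+1}$ by Proposition 3.4, so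
$$\Delta_{n+1}=\rho_n(z_{Q(n+1)}).\tag{6.2}$$
In Lemma 5.2, let $P\in[c,c_{S_n})\subset[c,c_{S_{r_n}})$. Then $f^{S_{r_n}}(\Pi(w_n(P)))=P$ and $\Pi(w_n(P))\in[z_{r_n},a)$, so $\Pi(w_n(P))$ is $w_{r_n}(P)$ up to the side of $c$, and
$$s(\Pi(w_n(P)))=s_{r_n}+\rho_{r_n}(P).\tag{6.3}$$

**Lengths in terms of depths.** Near $c$ we have $|\varphi(x)|=e^{-s(x)/\ell}$. In a small neighbourhood of $c$, where $\sup|\varphi'|\le2\inf|\varphi'|$, ratios of lengths measured by $x$ and by $\varphi$ differ by a factor at most $2$; all points below lie there for large indices. Let $x_1,x_2,x_3$ lie on one side of $c$ with depths $t_1<t_2<t_3$. Since $t\mapsto e^{-t/\ell}$ is convex and decreasing, its mean slope on $[t_2,t_3]$ is at most that on $[t_1,t_2]$ in absolute value; and both lie between $\frac1\ell e^{-t_3/\ell}$ and $\frac1\ell e^{-t_1/\ell}$. Hence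
$$\frac{|x_2-x_3|}{|x_1-x_2|}\le2\,\frac{t_3-t_2}{t_2-t_1},\tag{6.4}$$
$$\frac{|x_1-x_2|}{|x_2-x_3|}\le2e^{(t_3-t_1)/\ell}\,\frac{t_2-t_1}{t_3-t_2},\tag{6.5}$$
$$1+\frac{|x_1-x_2|}{|x_2-c|}=\frac{|x_1-c|}{|x_2-c|}\le2e^{(t_2-t_1)/\ell}.\tag{6.6}$$
The order $\ell$ enters only through factors $e^{(\text{depth difference})/\ell}$.

**Lemma 6.3.** If an inverse branch $h$ of an iterate of $f$ is defined on $(x_1,c)$, then
$$|h[x_2,x_3]|\le4e^{(t_3-t_1)/\ell}\,\frac{t_3-t_2}{t_2-t_1}\,|h[x_1,x_2]|.$$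

*Proof.* Apply (2.1) with $J=[x_2,x_3]$, $l=[x_1,x_2]$, $r=[x_3,c]$. As $\big(1+\frac{|J|}{|l|}\big)\big(1+\frac{|J|}{|r|}\big)-1=\frac{|J|}{|l|}\big(1+\frac{|l|+|J|}{|r|}\big)$, we get
$$\frac{|hJ|}{|hl|}\le\frac{|J|}{|l|}\Big(1+\frac{|x_1-x_3|}{|x_3-c|}\Big).$$
Use (6.4) for the first factor and (6.6), for $x_1,x_3$, for the second. $\square$

## 7. One pullback, and the space $L_n$ that may be lost

The first thing to try is to bound $\Delta_{n+1}=\rho_n(z_{Q(n+1)})$ from below in one step, using the extension $G_n^{-1}$ of Lemma 5.1.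

**Lemma 7.1.** Let $w$ be large, $P\in(c,c_{S_w})$, $y=s(P)-\sigma_w>0$.

(a) $\rho_w(P)\ge\dfrac{L_w}{4e^{y/\ell}\,(s(P)-\sigma_{r_w})}$.

(b) If $P'\ne c$ is deeper than $P$ and $\omega=s(P')-s(P)$, then $\gamma_w(P,P')\ge\Big[\big(1+\frac{2y}{L_w}\big)\big(1+2e^{(y+\omega)/\ell}\frac y\omega\big)\Big]^{-1}$.

*Proof.* $h=G_w^{-1}$ is defined on $(c_{S_{r_w}},c)$. Apply (2.1) with $J=[c_{S_w},P]$, $l=[c_{S_{r_w}},c_{S_w}]$, $r=[P,P']$, where $P'=c$ in case (a). Since $h$ maps $c_{S_w},P,P'$ to the points with $u=0,R_w(P),R_w(P')$,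
$$A_0:=\frac{R_w(P')}{R_w(P')-R_w(P)}=1+\frac{|hJ|}{|hr|}\le A:=\Big(1+\frac{|J|}{|l|}\Big)\Big(1+\frac{|J|}{|r|}\Big).$$
Hence $\gamma_w(P,P')=-\log(1-\frac1{A_0})\ge\frac1{A_0}\ge\frac1A$. By (6.4), $1+\frac{|J|}{|l|}\le1+\frac{2y}{L_w}$. In (a), $\gamma_w(P,c)=\rho_w(P)$, $1+\frac{|J|}{|r|}\le2e^{y/\ell}$ by (6.6), and $L_w+2y\le2(L_w+y)=2(s(P)-\sigma_{r_w})$. In (b), use (6.5) for $\frac{|J|}{|r|}$. $\square$

Fibonacci by hand. For large $n$, $r_n=n-4$ and (6.1) gives $s_{n-2}<\sigma_n<s_{n-1}$ and $s_{n-6}<\sigma_{n-4}<s_{n-5}$. So $L_n>\Delta_{n-4}+\Delta_{n-3}+\Delta_{n-2}$, and Lemma 7.1(a) with $w=n$, $P=z_{n-1}$, where $y<\Delta_{n-1}$, gives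
$$\Delta_{n+1}\ge\frac{\Delta_{n-4}+\Delta_{n-3}+\Delta_{n-2}}{4e^{\Delta_{n-1}/\ell}\,(\Delta_{n-5}+\Delta_{n-4}+\Delta_{n-3}+\Delta_{n-2}+\Delta_{n-1})}.$$
This is a usable lower bound from one step.

In general the step fails at $L_n$. By (6.1), $L_n>s_{Q(n+1)-1}-s_{Q(r_n+1)}$. If $n+1$ is continued, then $Q(r_n+1)=Q(n+1)$: both $c_{S_n}$ and $c_{S_{r_n}}$ lie in the same gap between $z_{Q(n+1)-1}$ and $z_{Q(n+1)}$, and their positions give nothing better than $L_n>0$. If $n+1$ is new and $Q(r_n+1)=Q(n+1)-1$, the bound is again only $L_n>0$. For new $n$ we have $r_n=Q^2(n)$, so a hypothesis keeping $Q(n+1)$ well above $Q(Q^2(n)+1)$ would repair this; we do not have one.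

What is available is a sum. Along $w_0=n$, $w_{i+1}=r_{w_i}$ the spaces telescope: $\sum_{i<I}L_{w_i}=\sigma_n-\sigma_{w_I}$. So some step $w_i$ in a bounded stretch has good space, and Lemma 7.1 is good at that $w_i$. What is missing is a way to carry an estimate for $\rho_{r}(P)$ or $\gamma_r(P,P')$, $r=r_n$, up to $\rho_n(P)$ or $\gamma_n(P,P')$ without using $L_n$.

## 8. No trapping, and transfer from level $r_n$ to level $n$

The idea: pull back by $h_*$ of Lemma 5.2, and use as left-hand space in the cross-ratio not the room beyond $z_{r_n}$ but the interval between the two points $\Pi(w_n(P'))$ and $\Pi(w_n(P))$ itself. By (6.3) its length in depth is exactly $\gamma_{r_n}(P,P')$. The price is that we must know how deep one has to go beyond $\Pi(w_n(P))$ for the pullback by $h_*$ to eat up a definite part of $R_n(P)$. The next lemma answers that: if $h_*$ did not do so at the expected depth, a small interval around $c$ would be mapped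 into itself too early.

**Lemma 8.1 (no trapping).** In Lemma 5.2 let $u(y)=c_1-h_*(y)$ for $y\in[z_{r_{n'}},a]$; it decreases from $d_{n'}$ to $0$ as $y$ moves from $z_{r_{n'}}$ to $a$. If $y\in[z_{r_{n'}},a)$ has $s(y)\ge s_{n'}$, then $u(y)<e^{-s(y)}$.

*Proof.* Suppose $u(y)\ge e^{-s}$ with $s=s(y)\ge s_{n'}$. Let $U=\{x:s(x)\ge s\}$, an interval around $c$ contained in $[z_{n'},\hat z_{n'}]$. If $x\in U$, then $\Pi(x)$ is the point $y'\in[z_{r_{n'}},a]$ with $u(y')=c_1-f(x)\le e^{-s}\le u(y)$. So $y'\in[y,a]$, $y'$ is at least as deep as $y$, and $y'\in U$. Thus $f^{m_0}(U)\subset U$. Let $v$ be minimal with $z_v\in U$; it exists since $z_k\to c$. Then $v\ge n'$, $S_v\ge S_{n'}>m_0$, and $U\subset(z_{v-1},\hat z_{v-1})$. The point $f^{m_0}(z_v)\in U$ lies in $[z_{r_{n'}},a]\not\ni c$, and $f^{S_v-m_0}$ maps it to $c$, with $1\le S_v-m_0<S_v$. This contradicts Proposition 3.3. $\square$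

**Lemma 8.2 (transfer).** Let $n$ be large, $r=r_n$, $P\in(c,c_{S_n})$, $P'$ deeper than $P$ or $P'=c$, $\tau>0$. Put $s^\sharp=s_n+\rho_n(P)$, $s_P=s_r+\rho_r(P)$, $s_{P'}=s_r+\rho_r(P')$. Then $s^\sharp\ge s_P$, that is,
$$\rho_r(P)\le s_n-s_r+\rho_n(P),\tag{8.1}$$
and
$$\gamma_n(P,P')\ge\log\Big(1+\frac{(1-e^{-\tau})\,\gamma_r(P,P')}{4\,\Omega\,(\tau+s^\sharp-s_P)}\Big),\qquad \Omega=e^{(\tau+s^\sharp-s_{P'})/\ell}.\tag{8.2}$$

*Proof.* Let $g=\Pi(w_n(P))$ and $g'=\Pi(w_n(P'))$. From outer to inner the order is $g',g,a$. By (6.3) the depths of $g,g'$ are $s_P,s_{P'}$, and $s_P-s_{P'}=\gamma_r(P,P')$. By Lemma 5.2, $u(g)=R_n(P)=e^{-s^\sharp}$ and $u(g')=R_n(P')$.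

Choose $x_3$ as follows. Let $s'=s^\sharp+\tau$; then $s'>s_n\ge\max(s_{n'},s_r)$. If $s'\ge s(a)$, let $x_3=a$, so $u(x_3)=0$; then $s_P<s(a)=s(x_3)\le s'$. Otherwise let $x_3\in(z_r,a)$ be the point of depth $s'$. By Lemma 8.1, $u(x_3)<e^{-s'}=e^{-\tau}u(g)$, so $x_3$ is deeper than $g$ and $s_P<s(x_3)=s'$. In both cases $s_P<s^\sharp+\tau$; as $\tau>0$ is arbitrary, $s^\sharp\ge s_P$. In both cases also $u(g)-u(x_3)\ge(1-e^{-\tau})u(g)$.

Now apply Lemma 6.3 to $h_*$, which is defined on $(g',c)$, with $x_1=g'$, $x_2=g$ and $x_3$; here $t_3-t_2\le\tau+s^\sharp-s_P$, $t_3-t_1\le\tau+s^\sharp-s_{P'}$, $t_2-t_1=\gamma_r(P,P')$: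
$$(1-e^{-\tau})R_n(P)\le4\,\Omega\,\frac{\tau+s^\sharp-s_P}{\gamma_r(P,P')}\,\big(R_n(P')-R_n(P)\big).$$
Solve for $R_n(P')/R_n(P)$ and take logarithms. $\square$

The right side of (8.2) decreases if $\Omega$ or $\tau+s^\sharp-s_P$ is replaced by an upper bound; this is used freely below.

## 9. Chains and lower bounds for $\Delta_k$

Let $H=20N$, $M=H+3N=23N$, $W_n=[n-H+1,\,n-N]$ (integers), and
$$Y_n=\max_{v\in W_n}\Delta_v,\qquad X_n=\max_{n-M<v\le n}\Delta_v\ge Y_n .$$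
For $\Lambda\ge1$ put
$$B(\Lambda)=40M\Lambda e^{3M\Lambda/\ell},\qquad \xi(\Lambda)=B(\Lambda)^{-(H+3)}<1 .$$
Note $H\le B(\Lambda)$; $\xi$ is decreasing, and $\xi(\Lambda)\to0$ as $\Lambda\to\infty$. We use repeatedly that $\log(1+z)\ge z/2$ for $0\le z\le1$.

**The chain.** Its purpose is to find one step with good space. For large $n$ let $w_0=n$, $w_{i+1}=r_{w_i}$, stopping at the first $w_I\le n-H$. By (5.1), $1\le I\le H$ and $w_I\ge n-H-2N$. By (6.1), $s_{w_I}>\sigma_{w_I}>s_{w_I-N}\ge s_{n-M}$, $\sigma_{w_I}<s_{w_I}\le s_{n-H}$ and $\sigma_n>s_{n-N}$. Hence $\sum_{i<I}L_{w_i}=\sigma_n-\sigma_{w_I}\ge s_{n-N}-s_{n-H}=\sum_{v\in W_n}\Delta_v\ge Y_n$, so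
$$\max_{i<I}L_{w_i}\ge Y_n/H,\tag{9.1}$$
and all depths $s_{w_i},\sigma_{w_i}$ $(i\le I)$ lie in $[s_{n-M},s_n]$. Put $\Sigma=s_n-s_{n-M}\le MX_n$. Iterating (8.1), for $P\in(c,c_{S_n})\subset(c,c_{S_{w_i}})$,
$$s_{w_i}+\rho_{w_i}(P)\le s_n+\rho_n(P),\qquad \rho_{w_i}(P)\le\Sigma+\rho_n(P)\qquad(i\le I).\tag{9.2}$$
Hence, when (8.2) is applied with $w_i,w_{i+1}$ in place of $n,r$ $(i<I)$, both $s^\sharp-s_P$ and $s^\sharp-s_{P'}$ are at most $s_n+\rho_n(P)-s_{w_{i+1}}\le\Sigma+\rho_n(P)$, for every admissible $P'$ including $c$.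

The first lemma bounds the next $\Delta$ below by a recent one, and shows that if all recent $\Delta$'s are tiny, the next one doubles.

**Lemma 9.1.** There is $c_0\in(0,1)$ depending only on $N$ such that for large $n$:

(i) if $X_n\le\Lambda$, $\Lambda\ge1$, then $\Delta_{n+1}\ge\xi(\Lambda)Y_n$;

(ii) if $X_n\le c_0$, then $\Delta_{n+1}\ge2Y_n$.

*Proof.* Let $P=z_{Q(n+1)}\in(c,c_{S_n})$ and $\rho_i=\rho_{w_i}(P)$; $\rho_0=\Delta_{n+1}$ by (6.2). Note $s(P)\le s_n$.

(i) Write $B=B(\Lambda)$. If $\rho_0>1$ we are done, as $\xi(\Lambda)Y_n\le\Lambda/B\le1$. Let $\rho_0\le1$. Then (8.2) with $P'=c$, $\tau=1$ gives $\rho_i\ge\log(1+z)$ with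
$$z=\frac{(1-e^{-1})\rho_{i+1}}{4e^{(\Sigma+2)/\ell}(\Sigma+2)}\le1,$$
as $\rho_{i+1}\le\Sigma+1$ by (9.2). Since $\Sigma+2\le3M\Lambda$ and $\frac{1-e^{-1}}{24}\ge\frac1{40}$, $\rho_i\ge z/2\ge\rho_{i+1}/B$ for $i<I$. In Lemma 7.1(a) with $w=w_i$, $i<I$, we have $y\le\Sigma$ and $s(P)-\sigma_{w_{i+1}}\le\Sigma\le M\Lambda$, so $\rho_i\ge L_{w_i}/(4M\Lambda e^{M\Lambda/\ell})\ge L_{w_i}/B$. Choosing $i$ by (9.1),
$$\rho_0\ge B^{-H}\cdot B^{-1}\cdot Y_n/H\ge B^{-(H+2)}Y_n\ge\xi(\Lambda)Y_n .$$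

(ii) Put $\kappa_0=\frac1{16e(M+3)}$ and $c_0=\kappa_0^H/(8eMH)<\frac1{M+3}$. Let $X=X_n\le c_0$ and suppose $\rho_0<2Y_n\le2X$. Use (8.2) with $P'=c$, $\tau=X$. Here $1-e^{-X}\ge X/2$, $\tau+s^\sharp-s_P\le X+MX+2X=(M+3)X$, and $\Omega\le e^{(M+3)X/\ell}\le e$. So
$$\rho_i\ge\log\Big(1+\frac{\rho_{i+1}}{8e(M+3)}\Big)\ge\kappa_0\rho_{i+1},$$
since $\rho_{i+1}\le\Sigma+\rho_0\le(M+2)X\le1$. By Lemma 7.1(a), with $y\le MX\le1$ and $s(P)-\sigma_{w_{i+1}}\le MX$, $\rho_i\ge L_{w_i}/(4eMX)$. With (9.1), $\rho_0\ge\kappa_0^HY_n/(4eMHX)\ge2Y_n$, a contradiction. $\square$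

The second lemma says that as long as the $\Delta$'s are bounded by $\Lambda$, a lower bound for $Y$ persists with no loss.

**Lemma 9.2 (persistence).** Let $\Lambda\ge1$, $\xi=\xi(\Lambda)$, $n$ large, $\Delta_v\le\Lambda$ for $n-2M\le v\le n$. If $Y_{n-1}\ge\xi c_0$, then $Y_n\ge\xi c_0$.

*Proof.* Suppose $\Delta_v<\xi c_0$ on $W_n$. As $W_{n-1}\subset\{n-H\}\cup W_n$, $\Delta_{n-H}\ge\xi c_0$. Let $m=n-H+6N-1$. Then $m+1\in W_n$, $n-H\in W_m$ and $(m-M,m]\subset[n-2M,n]$; these follow from $7N\le H$, $6N\le H$ and $m-M=n-37N-1\ge n-46N$.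

If $X_m\le c_0$, then Lemma 9.1(ii) gives $\Delta_{m+1}\ge2Y_m\ge2\xi c_0$, a contradiction. So $\Delta_{v'}>c_0$ for some $v'\in(m-M,m]$, and $v'\notin W_n$. If $v'\in W_m=[m-H+1,m-N]$, then Lemma 9.1(i) gives $\Delta_{m+1}\ge\xi Y_m>\xi c_0$, a contradiction. As $(m-N,m]\subset W_n$, we get $v'\in(m-M,m-H]$.

Put $m_1=v'+H-1$. Then $v'\in W_{m_1}$, and $m_1+1=v'+H\in(m-3N,m]=[n-H+3N,m]\subset W_n$. Also $m_1-M\ge m+H-2M=n-2M+6N-1\ge n-2M$, so $X_{m_1}\le\Lambda$. Lemma 9.1(i) gives $\Delta_{m_1+1}\ge\xi\Delta_{v'}>\xi c_0$, a contradiction. $\square$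

## 10. Upper bounds and the proof of Theorem B

We first run the chain argument for general pairs $P,P'$, then derive an upper bound for $\Delta_{n+1}$ that grows only like $\log\Lambda+\Lambda/\ell$ when the preceding $\Delta$'s are at most $\Lambda$. For large $\ell$ such a bound improves itself.

**Lemma 10.1.** Let $\Lambda\ge1\ge\zeta>0$, $m$ large, $\Delta_v\le\Lambda$ for $v\in(m-M,m]$, $Y_m\ge\zeta$. Put $\theta=\zeta\,\xi(\Lambda)$. Let $P\in(c,c_{S_m})$.

(a) If $\rho_m(P)\le2\Lambda$, $s(P)\le s_m+3N\Lambda$ and $P'\ne c$ is deeper than $P$, then $\gamma_m(P,P')\ge\theta\min(1,s(P')-s(P))$.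

(b) If $s(P)\le s_m+3N\Lambda+Z$, $Z\ge0$, then $\rho_m(P)\ge\min\big(1,\theta(\Lambda+Z)^{-1}e^{-Z/\ell}\big)$.

*Proof.* Use the chain of Section 9 with $n=m$; $\Sigma\le M\Lambda$. Write $B=B(\Lambda)$.

(a) Moving $P'$ outward decreases $\gamma_m(P,P')$, so we may assume $\omega=s(P')-s(P)\le1$. By (9.2), $\gamma_{w_i}(P,P')\le\rho_{w_i}(P)\le(M+2)\Lambda$ for $i\le I$. Apply (8.2) with $\tau=1$ and the upper bounds $\Omega\le e^{(M+3)\Lambda/\ell}$, $\tau+s^\sharp-s_P\le(M+3)\Lambda$: writing $\gamma_{(i)}=\gamma_{w_i}(P,P')$,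
$$\gamma_{(i)}\ge\log(1+z),\qquad z=\frac{(1-e^{-1})\gamma_{(i+1)}}{4e^{(M+3)\Lambda/\ell}(M+3)\Lambda}\le1,$$
so $\gamma_{(i)}\ge z/2\ge\gamma_{(i+1)}/B$, because $\frac8{1-e^{-1}}\le13$, $13(M+3)\le40M$ and $M+3\le3M$.

In Lemma 7.1(b) with $w=w_i$, $i<I$: $y\le(M+3N)\Lambda$ and $L_{w_i}\le M\Lambda$, so
$$1+\frac{2y}{L_{w_i}}\le\frac{(3M+6N)\Lambda}{L_{w_i}}\le\frac{4M\Lambda}{L_{w_i}},$$
$$1+2e^{(y+\omega)/\ell}\frac y\omega\le\frac1\omega\big(1+2(M+3N)\Lambda\big)e^{(M+3N+1)\Lambda/\ell}\le\frac{4M\Lambda e^{2M\Lambda/\ell}}{\omega}.$$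
Hence $\gamma_{(i)}\ge L_{w_i}\omega/B^2$. With (9.1), $\gamma_m(P,P')\ge B^{-H}B^{-2}\zeta\omega/H\ge\zeta B^{-(H+3)}\omega=\theta\omega$.

(b) Assume $\rho_m(P)\le1$, otherwise there is nothing to prove. Exactly as in Lemma 9.1(i), which used only $\rho_0\le1$ and $\Sigma\le M\Lambda$ for this part, $\rho_{w_i}(P)\ge\rho_{w_{i+1}}(P)/B$. In Lemma 7.1(a), $y\le s(P)-\sigma_{w_{i+1}}\le(M+3N)\Lambda+Z\le2M(\Lambda+Z)$, so
$$\rho_{w_i}(P)\ge\frac{L_{w_i}}{8Me^{2M\Lambda/\ell}e^{Z/\ell}(\Lambda+Z)}\ge\frac{L_{w_i}}{B\,e^{Z/\ell}(\Lambda+Z)} .$$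
With (9.1), $\rho_m(P)\ge B^{-H-1}H^{-1}\zeta(\Lambda+Z)^{-1}e^{-Z/\ell}\ge\theta(\Lambda+Z)^{-1}e^{-Z/\ell}$. $\square$

**Lemma 10.2.** Let $\ell\ge2$, $\Lambda\ge1\ge\zeta>0$, $n$ large, $\Delta_v\le\Lambda$ for $n-2M\le v\le n$, and $Y_m\ge\zeta$ for $n-3N\le m\le n$. With $\theta=\zeta\xi(\Lambda)$ and $Z=\Delta_{n+1}$,
$$\min(1,\delta_{n+1})\ge\theta^2(\Lambda+Z)^{-1}e^{-Z/\ell},\qquad Z\le C_5\big(1+\log\Lambda+\Lambda/\ell+\log(1/\zeta)\big),$$
where $C_5$ depends only on $N$.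

*Proof.* Lemma 10.1 will be applied only with $m\in[n-3N,n]$; then $(m-M,m]\subset[n-2M,n]$, so its hypotheses on $\Delta_v$ and $Y_m$ hold.

**Step 1: the bound on $\delta_{n+1}$.** The purpose is to bound the gap $\delta_{n+1}$ below in terms of $Z$, by following it for two pullbacks. Let $p=Q(n+1)\ge n+1-N$. The map $f^{S_{p-1}}$ sends $[z_{p-1},c]$ homeomorphically onto $[c,c_{S_{p-1}}]$, $z_{p-1}\mapsto c$, $z_p\mapsto z_{Q(p)}$, and $c_{S_n}\in(z_{p-1},z_p)$ to a point $b\ne c$ deeper than $z_{Q(p)}$. Hence $\delta_{n+1}=s_p-\sigma_n=\gamma_{p-1}(z_{Q(p)},b)$. As $\rho_{p-1}(z_{Q(p)})=\Delta_p\le\Lambda$ and $s_{Q(p)}\le s_{p-1}$, Lemma 10.1(a) with $m=p-1$ gives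
$$\delta_{n+1}\ge\theta\min(1,s(b)-s_{Q(p)}).$$
Since $b\in(z_{Q(p)},c)$ and $f^{S_{Q(p)}}(b)=f^{S_p}(c_{S_n})=c_{S_{n+1}}$, we have $c_{S_{n+1}}\in(c,c_{S_{Q(p)}})$ and $s(b)-s_{Q(p)}=\rho_{Q(p)}(c_{S_{n+1}})$. By (6.1), $\sigma_{n+1}<s_{n+1}=s_n+Z\le s_{Q(p)}+2N\Lambda+Z$, as $Q(p)\ge n-2N$. So Lemma 10.1(b) with $m=Q(p)$ gives
$$\delta_{n+1}\ge\theta\min\big(1,\theta(\Lambda+Z)^{-1}e^{-Z/\ell}\big)=\theta^2(\Lambda+Z)^{-1}e^{-Z/\ell},$$
a number $\le1$ because $\theta\le1\le\Lambda$.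

**Step 2: $Z$ is controlled by a small gap $\beta$.** Let $q=Q(n)\ge n-N$ and $q_2=Q(q)\ge n-2N$. The map $f^{S_{n-1}}$ sends $[z_n,c]$ homeomorphically onto $[z_q,c_{S_{n-1}}]$. Let $w^*=f^{S_{n-1}}(z_{n+1})$, strictly between $z_q$ and $c_{S_{n-1}}$, and $\beta=s(w^*)-\sigma_{n-1}>0$. The inverse branch $G_{n-1}^{-1}$ is defined on $(c_{S_{n-1}},c)$ and maps $c_{S_{n-1}},w^*,z_q$ to the points with $u=0,d_{n+1},d_n$. Lemma 6.3 with $x_1=c_{S_{n-1}}$, $x_2=w^*$, $x_3=z_q$ gives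
$$e^Z-1=\frac{d_n-d_{n+1}}{d_{n+1}}\le4e^{\delta_n/\ell}\,\frac{\delta_n-\beta}{\beta}\le4e^{\Lambda/\ell}\,\frac\Lambda\beta,\qquad\text{as }\delta_n\le\Delta_q\le\Lambda.\tag{10.1}$$

**Step 3: a lower bound for $\beta$ in terms of $\delta_{n+1}$.** We follow $\beta$ for two pullbacks. Let $g_a=f^{S_{q-1}}(c_{S_{n-1}})$ and $g_w=f^{S_{q-1}}(w^*)$. As $c_{S_{n-1}},w^*\in(z_{q-1},z_q)$ with $c_{S_{n-1}}$ outer, both images are in $(c,z_{q_2})$, $g_a$ is deeper than $g_w$, and $\beta=\gamma_{q-1}(g_w,g_a)$. Further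
$$f^{S_{q_2}}(g_w)=f^{S_q}(w^*)=f^{S_n}(z_{n+1})=z_{Q(n+1)},\qquad f^{S_{q_2}}(g_a)=f^{S_q}(c_{S_{n-1}})=c_{S_n}.$$
So $c_{S_n}\in(c,c_{S_{q_2}})$ and $s(g_a)-s(g_w)=\gamma_{q_2}(c_{S_n},z_{Q(n+1)})$. Since $c_{S_n}$ is deeper than $c_{S_{q_2}}$, Corollary 3.5 gives $Q(n+1)\ge Q(q_2+1)$. So $\rho_{q_2}(z_{Q(n+1)})\le\rho_{q_2}(z_{Q(q_2+1)})=\Delta_{q_2+1}\le\Lambda$, and $s(g_w)=s_{q_2}+\rho_{q_2}(z_{Q(n+1)})\le s_{q_2+1}\le s_q$.

If $\rho_{q_2}(c_{S_n})>2\Lambda$, then $\gamma_{q_2}(c_{S_n},z_{Q(n+1)})\ge\Lambda\ge1$. Otherwise, as $\sigma_n<s_n\le s_{q_2}+2N\Lambda$, Lemma 10.1(a) with $m=q_2$, $P=c_{S_n}$, $P'=z_{Q(n+1)}$ gives $\gamma_{q_2}(c_{S_n},z_{Q(n+1)})\ge\theta\min(1,\delta_{n+1})$. In either case $s(g_a)-s(g_w)\ge\theta\min(1,\delta_{n+1})$.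

Next, $\rho_{q-1}(g_w)=s(w^*)-s_{q-1}\le\Delta_q\le\Lambda$, $s(g_w)\le s_q\le s_{q-1}+\Lambda$, and $g_a\ne c$. So Lemma 10.1(a) with $m=q-1$ and Step 1 give
$$\beta\ge\theta^2\min(1,\delta_{n+1})\ge\theta^4(\Lambda+Z)^{-1}e^{-Z/\ell}.$$

**Step 4: solving for $Z$.** Inserting this in (10.1),
$$e^Z\le1+4e^{\Lambda/\ell}\Lambda\theta^{-4}(\Lambda+Z)e^{Z/\ell}\le5e^{\Lambda/\ell}\Lambda\theta^{-4}(\Lambda+Z)e^{Z/\ell}.$$
Take logarithms. With $Z/\ell\le Z/2$ and $\log(\Lambda+Z)\le\log\Lambda+\log(1+Z)\le\log\Lambda+\frac Z4+1$,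
$$\frac Z4\le\log5+1+\frac\Lambda\ell+2\log\Lambda+4\log\frac1\theta,$$
$$\log\frac1\theta=\log\frac1\zeta+(H+3)\Big(\log(40M)+\log\Lambda+\frac{3M\Lambda}\ell\Big).$$
This is the claim. $\square$

**Proof of Theorem B.** Put $\zeta=\xi(\Lambda)c_0$ in Lemma 10.2. Since $\log\frac1{\xi(\Lambda)}=(H+3)\big(\log(40M)+\log\Lambda+\frac{3M\Lambda}\ell\big)$, the bound becomes $\Delta_{n+1}\le C_3(1+\log\Lambda+\Lambda/\ell)$ with $C_3=C_3(N)$. Let $\ell_1=\max(2,4C_3)$, and let $\Lambda_*\ge1$ be such that $C_3(1+\log\Lambda)\le\Lambda/4$ for all $\Lambda\ge\Lambda_*$. For $\ell\ge\ell_1$ and $\Lambda\ge\Lambda_*$ the bound is $\le\Lambda/4+\Lambda/4=\Lambda/2$.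

**Step 1: $(\Delta_n)$ is bounded.** Fix $n_0$ so large that all lemmas apply to indices $\ge n_0-M$. Choose $\Lambda_0\ge\Lambda_*$ with $\xi(\Lambda_0)c_0\le\Delta_v\le\Lambda_0$ for $n_0-4M\le v\le n_0$; this is possible as $\xi(\Lambda)\to0$, and it matters that $n_0$ was fixed before $\Lambda_0$. Then $Y_m\ge\xi(\Lambda_0)c_0$ for $n_0-M\le m\le n_0$. Suppose that for some $n\ge n_0$ we have $\Delta_v\le\Lambda_0$ for $n_0-4M\le v\le n$ and $Y_m\ge\xi(\Lambda_0)c_0$ for $n_0-M\le m\le n$. Lemma 10.2 gives $\Delta_{n+1}\le\Lambda_0/2\le\Lambda_0$, and then Lemma 9.2 (for $n+1$) gives $Y_{n+1}\ge\xi(\Lambda_0)c_0$. By induction $\Delta_n\le\Lambda_0$ for all $n\ge n_0$.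

**Step 2: an upper bound gives a lower bound for $Y$.** Claim: if $\Delta_n\le\Lambda$ for all large $n$, with $\Lambda\ge\Lambda_*$, then $Y_n\ge\xi(\Lambda)c_0$ for all large $n$. By Lemma 9.2 it suffices that this holds for arbitrarily large $n$. If not, $\Delta_v<\xi(\Lambda)c_0\le c_0$ for all large $v$, so by Lemma 9.1(ii) $\Delta_{n+1}\ge2Y_n\ge2\Delta_{n-N}$ for all large $n$. Iterating, $\Delta_{v+j(N+1)}\ge2^j\Delta_v$, which contradicts boundedness.

**Step 3: descending to $\Lambda_*$.** By Step 2 and Lemma 10.2, "$\Delta_n\le\Lambda$ for all large $n$" with $\Lambda\ge\Lambda_*$ implies "$\Delta_n\le\max(\Lambda_*,\Lambda/2)$ for all large $n$". Starting from $\Lambda_0$, after finitely many steps $\Delta_n\le\Lambda_*$ for all large $n$. By Step 2 and Lemma 9.1(i), $\Delta_{n+1}\ge\xi(\Lambda_*)^2c_0$ for large $n$. The first claim of Lemma 10.2 with $\Lambda=\Lambda_*$, $\zeta=\xi(\Lambda_*)c_0$, $Z\le\Lambda_*$ gives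
$$\delta_{n+1}\ge\big(\xi(\Lambda_*)^2c_0\big)^2(2\Lambda_*)^{-1}e^{-\Lambda_*}.$$
Since $\ell\ge1$, $\xi(\Lambda_*)\ge(40M\Lambda_*e^{3M\Lambda_*})^{-(H+3)}$. So both bounds are at least positive numbers $\eta_*,\delta_*$ depending only on $N$. $\square$

## 11. Positive drift of the induced map

Let $\ell\ge\ell_1$, and take $I_k,\kappa,F$ from Section 4. Discard the countable set of points whose $f$-orbit meets $c$; on the rest of $(z_0,\hat z_0)$ all $F^n$ are defined. Up to countably many points, $F$ maps each half of $I_k$ onto one side of $\bigcup_{j>Q(k)}I_j$.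

**Definition 11.1 (cylinders).** A cylinder of rank $n$ with symbols $k_0,\dots,k_{n-1}$ is a maximal interval on whose non-discarded points $\kappa(F^ix)=k_i$ and the side of $F^ix$ is fixed, for $i<n$.

A cylinder of rank $1$ is a half of some $I_k$. The first step provides room for (2.1), uniformly in the rank.

**Lemma 11.2.** A cylinder $\mathcal C$ of rank $n\ge1$ with last symbol $k$ is mapped by $F^n=f^m$ (some $m$) onto $(c,z_{Q(k)})$, and $f^m$ is a diffeomorphism on an interval $\hat{\mathcal C}\supset\mathcal C$ with $f^m(\hat{\mathcal C})=(c,c_{S_{k-1}})$.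

*Proof.* For $n=1$, $\mathcal C$ is a half of $I_k$ and $\hat{\mathcal C}=(z_{k-1},c)$ on that side. A subcylinder $\mathcal C'$ of rank $n+1$ with last symbol $j$ is $\mathcal C\cap f^{-m}(\text{half of }I_j)$ with $j>Q(k)$. As $z_{j-1}$ equals or is deeper than $z_{Q(k)}$, which is deeper than $c_{S_{k-1}}$, we have $(z_{j-1},c)\subset(c,c_{S_{k-1}})$. Put $\hat{\mathcal C}'=\hat{\mathcal C}\cap f^{-m}((z_{j-1},c))$; $f^{m+S_{j-1}}$ maps it diffeomorphically onto $(c,c_{S_{j-1}})$ and $\mathcal C'$ onto $(c,z_{Q(j)})$. $\square$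

**Lemma 11.3.** Let $k_1$ be large enough (depending on $f$). If the last symbol $k$ of a cylinder $\mathcal C$ of rank $n$ is $\ge k_1$, then with $c_*=\big(2e(1+2\Lambda_*/\delta_*)\big)^{-1}$ and normalized Lebesgue measure on $\mathcal C$,
$$\mathbf P\big(\kappa(F^nx)\ge Q(k)+t+1\,\big|\,\mathcal C\big)\ge\frac{c_*}t,\qquad1\le t\le t_{\max}:=\lfloor\ell/\Lambda_*\rfloor .$$

*Proof.* Let $j=Q(k)+t$ and $h=(f^m|_{\hat{\mathcal C}})^{-1}$. The event is $F^nx\in(z_j,c)$. With $J=[z_j,z_{Q(k)}]$, $l=[z_{Q(k)},c_{S_{k-1}}]$, $r=[c,z_j]$, (2.1) gives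
$$\mathbf P=\Big(1+\frac{|hJ|}{|hr|}\Big)^{-1}\ge\Big[\Big(1+\frac{|J|}{|l|}\Big)\Big(1+\frac{|J|}{|r|}\Big)\Big]^{-1}.$$
By Theorem B, $s_j-s_{Q(k)}\le t\Lambda_*\le\ell$ and $s_{Q(k)}-\sigma_{k-1}=\delta_k\ge\delta_*$. By (6.4) and (6.6) the bound is $\ge\big[(1+2t\Lambda_*/\delta_*)\,2e\big]^{-1}\ge c_*/t$. $\square$

**Proposition 11.4.** Let $\ell\ge\ell_0(N):=\max(\ell_1,\Lambda_*e^{N/c_*})$. Then there is a set $E$ of positive Lebesgue measure on which $\kappa(F^nx)\to\infty$.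

*Proof.* **Step 1: comparison with one random variable.** Let $\chi$ be an integer random variable with $\chi\ge1-N$, $\mathbf P(\chi\ge t+1-N)=c_*/t$ for $1\le t\le t_{\max}$ and $=0$ for $t>t_{\max}$. Since $Q(k)\ge k-N$ and $\kappa(F^nx)\ge Q(k)+1$, Lemma 11.3 shows: conditionally on a cylinder of rank $n$ with last symbol $k\ge k_1$, $\kappa(F^nx)-k$ stochastically dominates $\chi$. Moreover
$$\mathbf E\chi=1-N+\sum_{t\le t_{\max}}\frac{c_*}t\ge1-N+c_*\log(t_{\max}+1)>0,$$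
because $t_{\max}+1>\ell/\Lambda_*\ge e^{N/c_*}$.

**Step 2: an exponential supermartingale estimate.** As $\chi$ is bounded with positive mean, there is $\lambda>0$ with $q_*:=\mathbf E e^{-\lambda\chi}<1$. Fix $k_s\ge k_1$, let $x$ be Lebesgue-distributed in a half of $I_{k_s}$, $\kappa_n=\kappa(F^nx)$, and $A_n=\{\kappa_0,\dots,\kappa_{n-1}\ge k_1\}$ ($A_0$ everything), a union of cylinders of rank $n$ modulo countable sets for $n\ge1$. Domination gives, for $n\ge1$,
$$\mathbf E\big[e^{-\lambda\kappa_n}\mathbf 1_{A_n}\big]\le q_*\mathbf E\big[e^{-\lambda\kappa_{n-1}}\mathbf 1_{A_n}\big]\le q_*\mathbf E\big[e^{-\lambda\kappa_{n-1}}\mathbf 1_{A_{n-1}}\big],$$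
so $\mathbf E[e^{-\lambda\kappa_n}\mathbf 1_{A_n}]\le q_*^ne^{-\lambda k_s}$.

**Step 3: escape with positive probability.** Hence for $n\ge1$
$$\mathbf P(A_n\setminus A_{n+1})=\mathbf P(A_n,\kappa_n<k_1)\le e^{\lambda k_1}q_*^ne^{-\lambda k_s}.$$
Since $k_s\ge k_1$, $A_1$ is everything, so
$$\mathbf P\Big(\bigcap_nA_n\Big)\ge1-\frac{q_*}{1-q_*}e^{-\lambda(k_s-k_1)}>0$$
for $k_s$ large. Also $\sum_{n\ge1}\mathbf P(A_n,\kappa_n\le b)\le e^{\lambda b}\sum_nq_*^n<\infty$ for each $b$. By Borel–Cantelli, $\kappa_n\to\infty$ almost surely on $\bigcap_nA_n$. $\square$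

## 12. The set $\omega(c)$ and the proof of Theorem A

Let $\ell\ge\ell_0(N)$ and let $E$ be as in Proposition 11.4. First we show that $E$ is contained in the basin of $\omega(c)$.

**Lemma 12.1.** For $x\in E$, $\omega(x)\subset\omega(c)$.

*Proof.* **Step 1: the pieces that shadow the critical orbit are uniformly short**, that is,
$$\max_{0\le i\le S_{k-1}}|f^i([z_{k-1},c])|\to0\quad(k\to\infty).$$
Otherwise there are $\varepsilon>0$, infinitely many $k$ and $i_k\le S_{k-1}$ such that $T_k=f^{i_k}([z_{k-1},c])$ has $|T_k|\ge\varepsilon$, while $f^{j_k}$, $j_k=S_{k-1}-i_k$, is injective on $T_k$ with $f^{j_k}(T_k)=[c,c_{S_{k-1}}]$, whose length tends to $0$. Pass to a subsequence with $T_k\to T$, $|T|\ge\varepsilon$. If $j_k$ is bounded along a subsequence, some fixed $f^j$ is constant on $T$, which is impossible since $f$ is strictly monotone on each side of $c$. If $j_k\to\infty$, every compact interval in the interior of $T$ is contained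 in $T_k$ for large $k$, so it is a homterval, contradicting Lemma 3.6.

**Step 2: shadowing.** Let $x\in E$ and $k=\kappa(F^nx)$. For $1\le i\le S_{k-1}$ both $f^i(F^nx)$ and $c_i$ lie in $f^i([z_{k-1},c])$, and $F^nx\in(z_{k-1},\hat z_{k-1})$. So the orbit of $F^nx$ until $F^{n+1}x=f^{S_{k-1}}(F^nx)$ stays uniformly close to $c,c_1,c_2,\dots$ as $k=\kappa(F^nx)\to\infty$. Since $c_{S_k}\to c$, we have $c\in\omega(c)$, hence all $c_i\in\omega(c)$. Therefore $\omega(x)\subset\omega(c)$. $\square$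

**Lemma 12.2.** $\omega(c)$ is a minimal Cantor set.

*Proof.* **Step 1: cutting $\nu$ into bounded words.** Let $\mathcal P_q=\nu_1\dots\nu_{S_q}$ and let $\mathcal P_q'$ be $\mathcal P_q$ with the last symbol changed. By (3.1), $\mathcal P_q=\mathcal P_{q-1}\mathcal P'_{Q(q)}$, hence also $\mathcal P_q'=\mathcal P_{q-1}\mathcal P_{Q(q)}$. (For Fibonacci: $\mathcal P_3=RLLRR=RLL\cdot RR=\mathcal P_2\mathcal P_1'$.) Let $K\ge N$ be so large that $q-Q(q)\le N$ for $q>K$. Decomposing words with index $>K$ repeatedly, every $\mathcal P_q$, $q\ge K$, becomes a concatenation of words from $\{\mathcal P_j,\mathcal P_j':K-N<j\le K\}$, and the decomposition of $\mathcal P_{q+1}$ extends that of $\mathcal P_q$. So $\nu$ is such a concatenation. Let $0=m_0<m_1<\cdots$ be such that the words occupy the places $m_i+1,\dots,m_{i+1}$ (from here on $m_0$ has this meaning); so $m_{i+1}-m_i\le S_K$.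

**Step 2: $c_{m_i}\in[z_{K-N},\hat z_{K-N}]$.** This says the critical orbit returns near $c$ with bounded gaps. For $m_0=0$ it is clear. Let $m=m_i\ge1$ and let the word starting after place $m$ be $\mathcal P_j$ or $\mathcal P_j'$, $j>K-N$. Then $\nu_{m+i'}=\nu_{i'}$ for $1\le i'\le S_j-1$, that is, $c\notin[c_{m+i'},c_{i'}]$. Hence, by induction on $i'$, $f^{i'}$ maps $[c_m,c]$ homeomorphically onto $[c_{m+i'},c_{i'}]\not\ni c$ for these $i'$. If $c_m\notin[z_{j-1},\hat z_{j-1}]$, then $[c_m,c]$ contains $z_{j-1}$ or $\hat z_{j-1}$, so $c\in f^{S_{j-1}}([c_m,c])$ with $S_{j-1}\le S_j-1$, a contradiction. So $c_m\in[z_{j-1},\hat z_{j-1}]\subset[z_{K-N},\hat z_{K-N}]$.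

**Step 3: minimality.** Let $y\in\omega(c)$, $c_{n_i}\to y$. By Step 2, for each $i$ there is $0\le j\le S_K$ with $c_{n_i+j}\in[z_{K-N},\hat z_{K-N}]$. Passing to a subsequence with constant $j$, $f^j(y)\in[z_{K-N},\hat z_{K-N}]$. As $K$ is arbitrarily large and $z_K\to c$, $c$ lies in the closure of $\{f^j(y):j\ge0\}$; hence so does $\omega(c)$. Thus every nonempty closed forward invariant subset of $\omega(c)$ equals $\omega(c)$. In particular $\omega(y)=\omega(c)$ for all $y\in\omega(c)$.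

**Step 4: Cantor set.** $\omega(c)$ is infinite: it contains $c$, and a finite minimal set is a periodic orbit, while $c$ is not periodic. By minimality $\omega(c)$ then contains no periodic point. It has no isolated point: an isolated $y\in\omega(c)=\omega(y)$ would satisfy $f^n(y)=y$ for some $n\ge1$. It is totally disconnected: let $L$ be a nondegenerate component of $\omega(c)$ and $y\in L$. As $\omega(y)=\omega(c)$, $f^n(y)\in\operatorname{int}L$ for some $n\ge1$. So $f^n(L)\subset\omega(c)$ is connected and meets $L$, hence $f^n(L)\subset L$, and $f^n$ has a fixed point in $L$, a contradiction. $\square$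

**Proof of Theorem A.** By Lemma 12.1, $B(\omega(c))\supset E$ has positive Lebesgue measure. Let $A'\subsetneq\omega(c)$ be closed. If $x\in B(A')$, then $\omega(x)\subset A'\subsetneq\omega(c)$ is nonempty, closed and forward invariant, contradicting minimality; so $B(A')=\emptyset$. Hence $\omega(c)$ is a metric attractor, and by Lemma 12.2 it is a Cantor set. By Lemma 3.6 no periodic orbit attracts an interval, so, $f$ being finitely renormalizable, Guckenheimer's theorem says that the topological attractor of $f$ is a cycle of nondegenerate intervals. It therefore does not coincide with the totally disconnected set $\omega(c)$. So $\omega(c)$ is an absorbing Cantor set, for every $\ell\ge\ell_0(N)$. $\blacksquare$
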